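\title{Splitting hexagons off smooth Fano polytopes with many vertices}

\begin{abstract}
We prove that a smooth Fano $d$-polytope with $3d-k$ vertices is the direct sum of copies of the smooth Fano hexagon $P_6$ and of a smooth Fano polytope, or a point, of dimension at most $3k$. This follows from a sharper inequality: a smooth Fano $d$-polytope that has no summand $P_6$ and whose vertex set contains $h$ hexagons satisfies $h\le d/3$ and has at most $(5d+h)/2$ vertices. The bound $3k$ is optimal for every $k$, and we determine the polytopes without summand $P_6$ that attain it. The proof is a self-contained count of vertices relative to a well-chosen family of facets.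
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{smooth Fano $d$-polytope} is a polytope $P\subset\mathbb R^d$ with vertices in $\mathbb Z^d$ that contains the origin in its interior, is simplicial, and has the property that the vertices of every facet form a basis of the lattice $\mathbb Z^d$. We write $P\cong P'$ if an element of $\mathrm{GL}_d(\mathbb Z)$ maps $P$ onto $P'$. For polytopes $Q\subset\mathbb R^{d_1}$ and $Q'\subset\mathbb R^{d_2}$, each containing the origin in its interior, the \emph{direct sum} is
\[
Q\oplus Q'=\operatorname{conv}\bigl((Q\times\{0\})\cup(\{0\}\times Q')\bigr)\subset\mathbb R^{d_1+d_2}.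
\]
We allow a summand to be a point, which then changes nothing, and we write $Q^{\,l}$ for the direct sum of $l$ copies of $Q$.

Under direct sums, dimensions add and numbers of vertices add. Hence the \emph{deficit} $k=3d-n$ of a $d$-polytope with $n$ vertices is additive. The hexagon
\[
P_6=\operatorname{conv}\bigl(\pm e_1,\pm e_2,\pm(e_1-e_2)\bigr)\subset\mathbb R^2
\]
has deficit $0$, so adding copies of it raises the dimension at no cost. A short count (Example~\ref{ex:warm}) shows that no smooth Fano polytope has negative deficit. It is natural to ask whether adding hexagons is the only way to have large dimension and small deficit, and how many dimensions outside the hexagonal summands one unit of deficit can pay for.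

Three polytopes of deficit $1$ suggest the answer. The segment $[-1,1]$ has $d=1$, $n=2$. The pentagon $P_5=\operatorname{conv}(\pm e_1,\pm e_2,e_1+e_2)$ has $d=2$, $n=5$. In dimension $3$, start from $P_6\oplus[-1,1]$ and move the vertex $-e_3$ to $e_1-e_3$. The result,
\[
B_3=\operatorname{conv}\bigl((P_6\times\{0\})\cup\{e_3,\ e_1-e_3\}\bigr)\subset\mathbb R^3 ,
\]
is a smooth Fano polytope with $8=3\cdot3-1$ vertices, and its hexagon is no longer a summand, because the sum $e_1$ of the two remaining vertices lies in the plane of the hexagon. The same construction does not tie two hexagons to one segment: if the segment has ends $e$ and $-e+g+g'$, with $g$ and $g'$ vertices of the two hexagons, then the linear form equal to $1$ on $e$ and on two edges through $g$ and $g'$ is also $1$ at $-e+g+g'$, so $e$ and these edges do not span a facet. This suggests that one unit of deficit pays for at most three dimensions, and that is the content of the following conjecture from \cite{source}.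

\begin{quote}
\emph{Let $P$ be a smooth Fano $d$-polytope with $3d-k$ vertices, where $k$ is an integer with $0\le k<d/3$. Then $P\cong Q\oplus P_6^{\,l}$ for some $l\ge0$ and some polytope $Q$, possibly a point, with $\dim Q\le 3k$.}
\end{quote}

The conjecture is true.

\begin{theorem}\label{thm:main}
Let $P$ be a smooth Fano $d$-polytope with $3d-k$ vertices, $k\in\mathbb Z$. Then $P\cong Q\oplus P_6^{\,l}$ for some $l\ge0$ and some $Q$, a smooth Fano polytope or a point, with $\dim Q\le3k$.
\end{theorem}

The assumption $k<d/3$ can be dropped since for $k\ge d/3$ one may take $Q=P$, and $k\ge0$ is part of the conclusion. We obtain Theorem~\ref{thm:main} from a sharper inequality. A \emph{hexagon} of $P$ is a set $\{\pm a,\pm b,\pm(a-b)\}$ of vertices of $P$ such that $a$ and $b$ lie in a common facet. We say that $P$ \emph{has no $P_6$-summand} if $P\not\cong Q\oplus P_6$ for all $Q$, points included.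

\begin{theorem}\label{thm:ineq}
Let $P$ be a smooth Fano $d$-polytope with $n=3d-k$ vertices and no $P_6$-summand, and let $h$ be the number of its hexagons. Then $h\le d/3$ and
\[
n\le\frac{5d+h}{2},\qquad\text{equivalently}\qquad 2k\ge d-h .
\]
In particular $n\le 8d/3$, and $n\le 5d/2$ if $P$ has no hexagon.
\end{theorem}

The bound $5d/2$ is attained in every even dimension by $P_5^{\,d/2}$ (Example~\ref{ex:P5sum}). The bound $8d/3$, which says $d\le 3k$, is attained exactly by sums of copies of $B_3$.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}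
\item[(i)] For all $k,l\ge0$ with $k+l>0$, the polytope $B_3^{\,k}\oplus P_6^{\,l}$, which has dimension $d=3k+2l$ and $3d-k$ vertices, admits no decomposition $Q\oplus P_6^{\,l'}$ with $\dim Q<3k$. So the bound $3k$ in Theorem~\ref{thm:main} is optimal for every $k$; here $k<d/3$ if and only if $l>0$.
\item[(ii)] A smooth Fano $d$-polytope with $3d-k$ vertices and no $P_6$-summand has $d=3k$ if and only if it is equivalent to $B_3^{\,k}$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:flips} sets up the only tool, the change of coordinates between adjacent facets, and carries out the basic count in dimension $2$. Section~\ref{sec:hex} shows how hexagons sit in $P$ and reduces Theorems~\ref{thm:main} and~\ref{thm:ineq} to polytopes in which no hexagon splits off. Section~\ref{sec:identity} writes $2k-(d-h)$ as a sum of explicit terms, of which only one kind is negative, and Sections~\ref{sec:clients}--\ref{sec:settle} compensate the negative terms. Section~\ref{sec:sharp} treats the cases of equality.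

\section{Facets, levels and flips}\label{sec:flips}

\subsection*{Conventions}
Let $P$ be a smooth Fano $d$-polytope, $d\ge1$, with vertex set $V$ and $n=|V|$. We identify a facet $F$ with its vertex set, a basis of $\mathbb Z^d$, and write $x=\sum_{e\in F}x_e\,e$ for coordinates with respect to $F$. Let $u_F$ be the linear form equal to $1$ on $F$; the \emph{level} of $x$ in $F$ is $u_F(x)=\sum_e x_e$. Lattice points have integer coordinates and integer levels. A vertex $v\notin F$ has $u_F(v)<1$, hence $u_F(v)\le0$, and being nonzero it has a negative coordinate.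

We use three standard facts about a simplicial polytope with the origin in its interior: the cones $\operatorname{cone}F=\{\sum_e\lambda_e e:\lambda_e\ge0\}$ over the facets cover $\mathbb R^d$; each set $F\setminus\{e\}$ lies in exactly two facets; and any two facets are joined by a chain of facets in which consecutive ones share $d-1$ vertices. An interior lattice point $x$ lies in some $\operatorname{cone}F$ and has $u_F(x)\le0$, so $x=0$. Thus an affine lattice equivalence between two of our polytopes fixes the origin, and nothing is lost by using $\mathrm{GL}_d(\mathbb Z)$.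

The next lemma recognizes smooth Fano polytopes. For a basis $B$, the form $u_B$ is again the one equal to $1$ on $B$.

\begin{lemma}\label{lem:recog}
Let $X\subset\mathbb Z^d$ be finite and let $\mathcal B$ be a family of lattice bases contained in $X$ such that $u_B\le0$ on $X\setminus B$ for all $B\in\mathcal B$, the cones over the $B\in\mathcal B$ cover $\mathbb R^d$, and each element of $X$ lies in some $B$. Then $\operatorname{conv}X$ is a smooth Fano polytope with vertex set $X$ and facets the members of $\mathcal B$.
\end{lemma}

\begin{proof}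
If the origin were not interior to $\operatorname{conv}X$, a nonzero linear form would be $\le0$ on $X$, hence on all the cones, which is absurd. The form $u_B$ attains its maximum $1$ on $\operatorname{conv}X$ exactly on the simplex $\operatorname{conv}B$, so this simplex is a facet and the elements of $B$ are vertices. Conversely let $G$ be a facet and $x$ a point in its relative interior, say $x\in\operatorname{cone}B$. Then $x/u_B(x)\in\operatorname{conv}B$ is a boundary point on the ray through $x$. That ray meets the boundary once, so $x\in\operatorname{conv}B$ and therefore $G=\operatorname{conv}B$.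
\end{proof}

For $P_6$ and $P_5$ take for $\mathcal B$ the pairs of cyclically consecutive points. For a direct sum of smooth Fano polytopes take the unions $F\cup F'$ of a facet of each summand; the form is $u_F+u_{F'}$. For $B_3$ take the sets $f\cup\{e_3\}$ and $f\cup\{e_1-e_3\}$ with $f$ an edge of $P_6$. The cones of the first kind cover the half-space $x_3\ge0$ and those of the second kind cover $x_3\le0$. The form equal to $1$ on such a set restricts to $u_f$ on the plane of $P_6$, and as $e_3+(e_1-e_3)=e_1$, its value at the other one of $e_3$, $e_1-e_3$ is $u_f(e_1)-1\le0$.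

For arbitrary $Q,Q'$ with interior origin, the vertices of $Q\oplus Q'$ are those of $Q$ together with those of $Q'$: a form on the space of $Q$ that is maximized at a single vertex has a positive maximum, and its extension by $0$ is maximized on $Q\oplus Q'$ at the same vertex only.

\subsection*{Flips}
For $e\in F$ let $\operatorname{nb}(F,e)\notin F$ be the vertex for which
\[
F^e=(F\setminus\{e\})\cup\{\operatorname{nb}(F,e)\}
\]
is the second facet containing $F\setminus\{e\}$. We call $\operatorname{nb}(F,e)$ the \emph{neighbor} of $F$ at $e$, and the passage from $F$ to $F^e$ the \emph{flip} at $e$. Let $z=\operatorname{nb}(F,e)$ and $\tau=-u_F(z)\ge0$. Both $F$ and $F^e$ are lattice bases, so $z_e=\pm1$. If $z_e=1$, then $e=z-\sum_{r\ne e}z_rr$ has level $2+\tau>1$ in $F^e$, which is impossible. Hence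
\[
z_e=-1,\qquad e=-z+\sum_{r\ne e}z_r\,r .
\]
Substituting this into $x=\sum_r x_rr$, we find that in the basis $F^e$ the vector $x$ has
\begin{equation}\label{eq:flip}
\text{coordinate }-x_e\text{ at }z,\qquad\text{coordinate }x_r+x_ez_r\text{ at }r\ne e,\qquad\text{level }u_F(x)-(1+\tau)x_e ;
\end{equation}
for the level use $\sum_{r\ne e}z_r=1-\tau$. In particular a vector with $x_e=0$ keeps its coordinates and its level. We call $e$ \emph{flat} in $F$ if $\tau=0$, and \emph{steep} otherwise.

A flip at a place where a vertex has a negative coordinate raises its level, and a vertex cannot rise above level $0$ without entering the facet. This pins down the vertices close to a facet.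

\begin{lemma}\label{lem:low}
Let $F$ be a facet, $v\in V\setminus F$, and $e\in F$ with $v_e<0$.
\begin{enumerate}
\item[(a)] If $u_F(v)=0$, then $v=\operatorname{nb}(F,e)$ and $v_e=-1$.
\item[(b)] If $u_F(v)=-1$, then $v_e=-1$, and either $v=\operatorname{nb}(F,e)$ or $e$ is flat.
\item[(c)] If $e'\in F\setminus\{e\}$ and $e'-e\in V$, then $\operatorname{nb}(F,e)=e'-e$ and $e$ is flat.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:flip}, $u_{F^e}(v)=u_F(v)+(1+\tau)|v_e|$. This is $\le0$ unless $v\in F^e$, that is, unless $v=\operatorname{nb}(F,e)$, and in that case $v_e=-1$. In (a) the value is at least $1$. In (b), if $v\ne\operatorname{nb}(F,e)$, then $(1+\tau)|v_e|\le1$, so $\tau=0$ and $v_e=-1$. Part (c) is the case $v=e'-e$ of (a).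
\end{proof}

\begin{lemma}\label{lem:share}
Let $v\in V$ have level $-1$ in $F$, and let $e\ne e'$ be flat in $F$ with $v_e<0$ and $v_{e'}<0$. Then $\operatorname{nb}(F,e)=\operatorname{nb}(F,e')$.
\end{lemma}

\begin{proof}
Let $y=\operatorname{nb}(F,e)$ and $y'=\operatorname{nb}(F,e')$. Both have level $0$, so both differ from $v$. Suppose $y\ne y'$. Then $y'_e\ge0$ by Lemma~\ref{lem:low}(a), and $v_e=v_{e'}=-1$ by Lemma~\ref{lem:low}(b). By \eqref{eq:flip}, in $F^{e'}$ the vertex $v$ has level $0$ and coordinate $-1-y'_e<0$ at $e$. So $v=\operatorname{nb}(F^{e'},e)$ and $y'_e=0$ by Lemma~\ref{lem:low}(a). Exchanging $e$ and $e'$ gives $y_{e'}=0$. Hence $y$ keeps its level $0$ and its coordinate $-1$ at $e$ in $F^{e'}$, and so $y=\operatorname{nb}(F^{e'},e)=v$, a contradiction.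
\end{proof}

Both lemmas rest on the integrality of coordinates and levels; this is where the hypothesis that facets are lattice bases enters, here and in everything below.

\subsection*{The count in its simplest form}

\begin{example}\label{ex:warm}
Let $\sigma=\sum_{v\in V}v$ and let $F$ be a facet whose cone contains $\sigma$, so $u_F(\sigma)\ge0$. There are $d$ vertices at level $1$. By Lemma~\ref{lem:low}(a) every vertex at level $0$ is the neighbor of $F$ at some $e$, so there are at most $d$ of them. The levels of all vertices add up to $u_F(\sigma)\ge0$, so the negative levels add up to at least $-d$, and at most $d$ vertices have negative level. Hence $n\le3d$.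

Let $d=2$, $n=6$ and $F=\{a,b\}$. Equality forces two vertices at level $0$ and two at level $-1$. The former are the two neighbors; they have a coordinate $-1$ and level $0$, so they are $b-a$ and $a-b$. The latter have all coordinates $\ge-1$ by Lemma~\ref{lem:low}(b), so they are $-a$ and $-b$. Thus $P\cong P_6$, and every other smooth Fano polygon has at most $5$ vertices. This is Theorem~\ref{thm:ineq} for $d=2$.
\end{example}

The example uses two limited resources: $d$ positions as a neighbor, and a total depth of at most $d$ below level $0$. Give a position the value $2$ and a unit of depth the value $1$, so that the total value is at most $3d$. If each of the $n-d$ vertices outside $F$ used value at least $2$, we would get $2(n-d)\le3d$, which is $n\le5d/2$. The only vertices that use less are those at level $-1$ that are not neighbors of $F$, like $-a$ and $-b$ above; each of them is one unit short. The proof of Theorem~\ref{thm:ineq} shows that, once hexagons are set aside, the missing unit can always be found elsewhere.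

\section{Hexagons and the reduction}\label{sec:hex}

List a hexagon $H=\{\pm a,\pm b,\pm(a-b)\}$ cyclically as
\[
a_0=a,\quad a_1=b,\quad a_2=b-a,\quad a_3=-a,\quad a_4=-b,\quad a_5=a-b,
\]
with indices modulo $6$. Then $a_{i+2}=a_{i+1}-a_i$ and $a_{i+3}=-a_i$. The \emph{edges} of $H$ are the six sets $\{a_i,a_{i+1}\}$. For each edge $\{a',b'\}$ we have $H=\{\pm a',\pm b',\pm(a'-b')\}$, so an edge determines $H$. The definition asks only that one edge lie in one facet; the lemma shows that then the whole boundary of $P$ rotates around $H$.

\begin{lemma}\label{lem:hex}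
Let $H$ be a hexagon of $P$.
\begin{enumerate}
\item[(i)] If $F$ is a facet containing an edge $f=\{a',b'\}$ of $H$, then $F\cap H=f$ and $\operatorname{nb}(F,a')=b'-a'\in H$, and $(F\setminus f)\cup f'$ is a facet for every edge $f'$ of $H$.
\item[(ii)] In \textup{(i)}, for $r\in F\setminus f$ the vertex $\operatorname{nb}((F\setminus f)\cup f',r)$ does not depend on the edge $f'$ and is not in $H$.
\item[(iii)] Every facet of $P$ meets $H$ exactly in an edge of $H$.
\item[(iv)] Distinct hexagons are disjoint.
\end{enumerate}
\end{lemma}

\begin{proof}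
(i) The four elements of $H\setminus f$ have levels $0,0,-1,-1$ in $F$, so $F\cap H=f$. The neighbor is given by Lemma~\ref{lem:low}(c). For $f=\{a_i,a_{i+1}\}$ the flip at $a_i$ replaces $f$ by $\{a_{i+1},a_{i+2}\}$, and repeating it runs through all six edges.

(ii) Let $z=\operatorname{nb}(F,r)$. Since $z_r=-1$ and $H\subset\operatorname{span}f$, we have $z\notin H$. The facet $F^r$ contains $f$, so $(F^r\setminus f)\cup f'$ is a facet by (i). It arises from the facet $(F\setminus f)\cup f'$ by exchanging $r$ for $z$, and $z\notin(F\setminus f)\cup f'$. So $z$ is the neighbor at $r$.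

(iii) If $F$ contains an edge $f$, then so does every adjacent facet: flips at $r\notin f$ keep $f$, and flips at elements of $f$ produce another edge by (i). Some facet contains an edge, and any two facets are joined by flips.

(iv) Let $a'\in H\cap H'$ and let $F$ be a facet containing $a'$. By (iii), $F\cap H=\{a',b'\}$ and $F\cap H'=\{a',c'\}$ are edges. By (i), $b'-a'=\operatorname{nb}(F,a')=c'-a'$. So $H$ and $H'$ share an edge and are equal.
\end{proof}

We say that a hexagon $H$ \emph{splits} if $V\setminus H\subset\operatorname{span}(F\setminus H)$ for some facet $F$.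

\begin{lemma}\label{lem:split}
If $H$ splits, then $P\cong Q\oplus P_6$, where $Q$ is a point if $d=2$ and otherwise a smooth Fano $(d-2)$-polytope with $n-6$ vertices.
\end{lemma}

\begin{proof}
Let $F$ be as in the definition, $f=F\cap H$, $U=\operatorname{span}(F\setminus f)$ and $E=\operatorname{span}f$. As $F$ is a lattice basis, $\mathbb Z^d=(U\cap\mathbb Z^d)\oplus(E\cap\mathbb Z^d)$, and the basis $f$ of $E\cap\mathbb Z^d$ identifies $\operatorname{conv}H$ with $P_6$. If $d=2$, then $U=0$ and $V=H$. Let $d>2$. By Lemma~\ref{lem:hex}(iii) each facet of $P$ has the form $B\cup f'$ with $f'\subset E$ an edge and $B\subset V\setminus H\subset U$, so $B$ is a basis of $U\cap\mathbb Z^d$. We apply Lemma~\ref{lem:recog} in $U$ to $X=V\setminus H$ and the family of these $B$. The form $u_B$ is the restriction of $u_{B\cup f'}$, so it is $\le0$ on $X\setminus B$. A point of $U$ lies in some $\operatorname{cone}(B\cup f')$ and has zero coordinates on $f'$, so it lies in $\operatorname{cone}B$. Each element of $X$ lies in a facet of $P$, hence in some $B$. So $Q=\operatorname{conv}X$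 is smooth Fano with vertex set $X$, and $P=\operatorname{conv}(Q\cup H)\cong Q\oplus P_6$.
\end{proof}

Sections~\ref{sec:identity}--\ref{sec:settle} prove the following.

\begin{theorem}\label{thm:core}
Let $P$ be a smooth Fano $d$-polytope with $3d-k$ vertices and $h$ hexagons, none of which splits. Then $h\le d-2h$ and $2k\ge d-h$.
\end{theorem}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:ineq} from Theorem~\ref{thm:core}]
If $P$ has no $P_6$-summand, then no hexagon splits, by Lemma~\ref{lem:split}. So $h\le d/3$ and $n=3d-k\le3d-(d-h)/2=(5d+h)/2\le 8d/3$. This is Theorem~\ref{thm:ineq}.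

For Theorem~\ref{thm:main} use induction on $d$. If no hexagon splits, then $2k\ge d-h\ge 2d/3$, so $d\le3k$ and we take $Q=P$, $l=0$. Otherwise $P\cong P'\oplus P_6$ as in Lemma~\ref{lem:split}. If $P'$ is a point, then $k=0$ and $Q=P'$, $l=1$. If not, $P'$ is smooth Fano of dimension $d-2$ and deficit $3(d-2)-(n-6)=k$, and the induction hypothesis applies to it.
\end{proof}

\section{The basic identity}\label{sec:identity}

From now on $P$ is as in Theorem~\ref{thm:core}. The count of Example~\ref{ex:warm} cannot tell whether a hexagon splits: in every facet a hexagon has two vertices at each of the levels $1,0,-1$. We therefore count only the vertices outside the hexagons, and we use the freedom to rotate around each hexagon to measure how these vertices are tied to it.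

Let $H_1,\dots,H_h$ be \emph{all} hexagons of $P$, let $E_t=\operatorname{span}H_t$ and $W=V\setminus\bigcup_tH_t$. By Lemma~\ref{lem:hex} every facet has the form
\[
(R,f)=R\cup f_1\cup\dots\cup f_h,\qquad f_t\text{ an edge of }H_t,\quad R\subset W,\quad |R|=d_0:=d-2h .
\]
We call $R$ the \emph{core} of the facet. Changing one edge at a time, we see from Lemma~\ref{lem:hex}(i),(ii) that $(R,f')$ is a facet for every choice $f'$ of edges, and that for $r\in R$ the neighbor $\operatorname{nb}((R,f),r)$ lies in $W\setminus R$ and depends only on $R$ and $r$.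

\medskip\noindent\emph{Choice of the core.} Let $\sigma=\sum_{v\in W}v$. We fix, once and for all, the core $R$ of a facet whose cone contains $\sigma$, and put
\[
O=W\setminus R,\qquad r^*=\operatorname{nb}((R,f),r)\in O\quad(r\in R).
\]
The elements of $O$ are the \emph{outer vertices}. Every $x\in\mathbb Z^d$ can be written uniquely as $x=\sum_{r\in R}x_rr+\sum_tw_t(x)$ with $w_t(x)\in E_t\cap\mathbb Z^d$, and the $x_r$ are the coordinates of $x$ at $r$ in every facet with core $R$. By the choice of $R$,
\[
\sigma_r\ge0\quad\text{for all }r\in R .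
\]

\medskip\noindent\emph{Depth.} For an edge $f_t$ let $u_{f_t}$ be the form on $E_t$ equal to $1$ on $f_t$, and for $w\in E_t$ let $\|w\|=\max_{f_t}u_{f_t}(w)$, the maximum over the six edges. This is the norm with unit ball $\operatorname{conv}H_t$, so it is a positive integer on nonzero lattice points. If $w\neq0$ and $u_{f_t}(w)=\|w\|$, then $w/\|w\|$ lies in the unit ball and on the line $u_{f_t}=1$, hence in $\operatorname{conv}f_t$; so $w\in\operatorname{cone}f_t$. In particular a lattice point of norm $1$ is an element of $H_t$. Put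
\[
u_R(x)=\sum_{r\in R}x_r,\qquad m(x)=\sum_t\|w_t(x)\| .
\]
The level of $x$ in $(R,f)$ is $u_R(x)+\sum_tu_{f_t}(w_t(x))$, and its maximum over all $f$ is $u_R(x)+m(x)$. An outer vertex $v$ lies in no facet with core $R$, so its \emph{depth}
\[
s(v)=-u_R(v)-m(v)
\]
is a nonnegative integer. Fix a facet $F_v$ with core $R$ in which the maximum is attained. Then
\begin{equation}\label{eq:Fv}
\begin{array}{l}
\text{$v$ has level $-s(v)$ in $F_v$, and level $\le-s(v)$ in every facet with core $R$;}\\
\text{its coordinates at $F_v\setminus R$ are $\ge0$ and have sum $m(v)$.}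
\end{array}
\end{equation}
For $v\in O$ let
\[
N^\pm(v)=\{r\in R:\pm v_r>0\},\qquad N^*(v)=\{r\in R:r^*=v\}\subset N^-(v),\qquad p(v)=|N^*(v)| .
\]
Since $v$ has a negative coordinate in $F_v$, \eqref{eq:Fv} gives $N^-(v)\ne\emptyset$. The sets $N^*(v)$, $v\in O$, partition $R$. Following the valuation after Example~\ref{ex:warm}, define the \emph{balance} of $v\in O$ as
\[
\kappa(v)=2p(v)+s(v)-2 .
\]

\begin{proposition}\label{prop:identity}
We have
\begin{align}
&k=2d_0-|O|,\label{eq:k}\\
&h\ \le\ \sum_{v\in O}m(v)\ \le\ \sum_{v\in O}\bigl(s(v)+m(v)\bigr)\ =\ d_0-\sum_{r\in R}\sigma_r\ \le\ d_0,\label{eq:chain}\\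
&2k-(d-h)=\sum_{r\in R}\sigma_r+\sum_{v\in O}\kappa(v)+\Bigl(\sum_{v\in O}m(v)-h\Bigr).\label{eq:identity}
\end{align}
Moreover, for each $t$ some $v\in O$ has $w_t(v)\ne0$.
\end{proposition}

\begin{proof}
Equation \eqref{eq:k} follows from $n=6h+d_0+|O|$ and $3d=3d_0+6h$. If $w_t(v)=0$ for all $v\in O$, then $V\setminus H_t\subset\operatorname{span}((R,f)\setminus f_t)$ and $H_t$ splits. This proves the last assertion, and with it $h\le\sum_t\sum_{v\in O}\|w_t(v)\|=\sum_Om(v)$. The equality in \eqref{eq:chain} is $u_R(\sigma)=|R|+\sum_Ou_R(v)$. Finally $2k-(d-h)=3d_0-2|O|-h$ by \eqref{eq:k}. Write $3d_0=2d_0+d_0$ and insert $d_0=\sum_Op(v)$ in the first term and $d_0=\sum_R\sigma_r+\sum_O(s+m)$ in the second.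
\end{proof}

The hypothesis that no hexagon splits is used only for the first inequality in \eqref{eq:chain}; for $P=P_6$ we have $h=1$, $O=\emptyset$, and both that inequality and Theorem~\ref{thm:core} fail. By \eqref{eq:chain}, $h\le d_0=d-2h$, and by \eqref{eq:identity} it remains to prove
\begin{equation}\label{eq:goal}
\sum_{r\in R}\sigma_r+\sum_{v\in O}\kappa(v)\ \ge\ 0 .
\end{equation}

\begin{example}\label{ex:two}
For $B_3$ we have $\sigma=e_1$, and we may take $R=\{e_3\}$. The only outer vertex $v=e_1-e_3$ has $m=1$, $s=0$, $p=1$, $\kappa=0$, and all three terms in \eqref{eq:identity} vanish.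

For $P_5$ put $i=e_1$, $j=e_1+e_2$, so that $V=\{i,\,j,\,j-i,\,-i,\,i-j\}$. Then $\sigma=j$, and we may take $R=\{i,j\}$. The vertices $i^*=j-i$ and $j^*=i-j$ have $s=0$, $p=1$, $\kappa=0$. The vertex $-i$ has $s=1$, $p=0$, $\kappa=-1$, and its debt is paid by $\sigma_j=1$.
\end{example}

\section{Patrons and clients}\label{sec:clients}

We sort the outer vertices by the sign of their balance. Let $T=\{y\in O:s(y)=0\}$. For $y\in T$, Lemma~\ref{lem:low}(a) in $F_y$ gives
\begin{equation}\label{eq:T}
N^*(y)=N^-(y),\qquad y_r=-1\text{ on }N^-(y),\qquad\sum_{r\in N^+(y)}y_r+m(y)=p(y),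
\end{equation}
where the last equation says that the level in $F_y$ is $0$. So $p(y)\ge1$, $\kappa(y)=2p(y)-2\ge0$, and $q(y):=|N^+(y)|\le p(y)-m(y)$. The remaining outer vertices are of two kinds:
\begin{itemize}
\item \emph{clients}, with $s=1$ and $p=0$; they have $\kappa=-1$;
\item \emph{reserves}, with $s=1$ and $p\ge1$, or with $s\ge2$; they have $\kappa\ge0$.
\end{itemize}
We have to find one unit for each client. The first step is to attach each client to a vertex of $T$.

\begin{lemma}\label{lem:patron}
Let $v$ be a client and $\nu=|N^-(v)|$. Then $v_r=-1$ on $N^-(v)$, and there is $y\in T$ with $r^*=y$ for all $r\in N^-(v)$. This $y$ has level $0$ in $F_v$, we have $N^-(v)\subset N^-(y)$, and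
\begin{equation}\label{eq:client}
\sum_{r\in N^+(v)}v_r+m(v)=\nu-1 .
\end{equation}
In particular, if $N^-(v)=\{r\}$, then $v=-r$.
\end{lemma}

\begin{proof}
In $F_v$ the vertex $v$ has level $-1$ and is not the neighbor at any $r\in R$. By Lemma~\ref{lem:low}(b), each $r\in N^-(v)$ is flat in $F_v$ and $v_r=-1$. By Lemma~\ref{lem:share} all these $r$ have the same neighbor $y$, of level $0$ in $F_v$. Then $0\le-s(y)$ by \eqref{eq:Fv}, so $y\in T$. The inclusion holds since $y_r=-1$ whenever $y=r^*$, and \eqref{eq:client} says that $v$ has level $-1$ in $F_v$.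
\end{proof}

We call $y$ the \emph{patron} of $v$ and write $C(y)$ for the set of clients of $y$. To bound $|C(y)|$, flip $y$ into the facet. A client then rises to level $0$ and becomes a neighbor of the new facet, at places that turn out to lie in $N^+(y)$; and each place has only one neighbor.

\begin{lemma}\label{lem:clients}
Let $y\in T$, $p=p(y)$, and for $v\in C(y)$ let $D(v)=\{r\in R:v_r<y_r\}$.
\begin{enumerate}
\item[(i)] $\emptyset\ne D(v)\subset N^+(y)$, and $|N^-(v)|\cdot|D(v)|\ge p$.
\item[(ii)] For fixed $j\in N^-(y)$, the sets $D(v)$ with $v\in C(y)$, $j\in N^-(v)$ are pairwise disjoint.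
\item[(iii)] If a set $X$ contains $D(v)$ for all $v\in C(y)$, then $|C(y)|\le|X|$. In particular $|C(y)|\le q(y)\le p-m(y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $v\in C(y)$, $j\in N^-(v)$, $F=F_v$ and $\nu=|N^-(v)|$; coordinates $v_e,y_e$ refer to $F$. The element $j$ is flat in $F$ with neighbor $y$, and $v_j=-1$. By \eqref{eq:flip}, in $F^j$ the vertex $v$ has level $0$, coordinate $1$ at $y$, and coordinate $v_e-y_e$ at $e\in F\setminus\{j\}$. So there are $e$ with $v_e<y_e$, and for each of them Lemma~\ref{lem:low}(a) gives
\begin{equation}\label{eq:desc}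
v=\operatorname{nb}(F^j,e),\qquad v_e=y_e-1 .
\end{equation}
Such an $e$ is not in a hexagon, since then its neighbor would be in that hexagon by Lemma~\ref{lem:hex}(i). Hence these $e$ form exactly the set $D(v)$ (note $v_j=y_j$), which is therefore nonempty, and $v_e\ge y_e$ on $F\setminus R$. The coordinates of $v$ on $F\setminus R$ sum to $m(v)$, and those of $y$ sum to $m(y)$ because $y$ has its maximal level $0$ in $F$. Thus $m(v)\ge m(y)$.

If $r\in N^-(y)$, then $v_r\ge-1=y_r$. If $y_r=0$, then $v_r\ge0$ since $N^-(v)\subset N^-(y)$. So $D(v)\subset N^+(y)$. On $N^+(y)$ we have $v_r\ge y_r-1\ge0$, with $v_r\ge y_r$ outside $D(v)$. By \eqref{eq:client} and \eqref{eq:T},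
\[
\nu-1\ \ge\sum_{r\in N^+(y)}v_r+m(v)\ \ge\sum_{r\in N^+(y)}y_r-|D(v)|+m(y)=p-|D(v)| .
\]
As $1\le\nu\le p$, this gives $\nu|D(v)|\ge\nu(p+1-\nu)=p+(\nu-1)(p-\nu)\ge p$, which completes (i).

The core of $F^j$ is $(R\setminus\{j\})\cup\{y\}$, and the neighbor in \eqref{eq:desc} depends only on this core and on $e$. So $j$ and $e\in D(v)$ determine $v$, which is (ii). For (iii), count pairs $(j,e)$ with $j\in N^-(v)$ and $e\in D(v)$:
\[
p\,|C(y)|\le\sum_{v\in C(y)}|N^-(v)|\,|D(v)|=\sum_{j\in N^-(y)}\ \sum_{v:\,j\in N^-(v)}|D(v)|\le p\,|X| .\qedhere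
\]
\end{proof}

A patron with $p\ge2$ has $|C(y)|\le p\le2p-2=\kappa(y)$ and can pay for its clients. The whole difficulty lies with the patrons that have $p=1$ and balance $0$.

\section{Antipodal clients}\label{sec:anti}

Call $i\in R$ \emph{simple} if $i^*=j-i$ for some $j\in R$, and write $j=\varphi(i)$; then $\varphi(i)\neq i$, $i^*\in T$ and $p(i^*)=1$. Let
\[
A=\{i\in R:\ i\text{ simple},\ -i\in V\}.
\]

\begin{lemma}\label{lem:pone}
Let $y\in T$ with $N^-(y)=\{i\}$. If $i$ is not simple, then $N^+(y)=\emptyset$ and $C(y)=\emptyset$. If $i$ is simple, then $C(y)=\{-i\}$ for $i\in A$ and $C(y)=\emptyset$ for $i\notin A$. Hence the patrons with $p=1$ have $|A|$ clients in total.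
\end{lemma}

\begin{proof}
By \eqref{eq:T}, either $m(y)=0$ and $y=j-i$ with $j\in R$, so that $i$ is simple, or $m(y)=1$ and $N^+(y)=\emptyset$, so that $C(y)=\emptyset$ by Lemma~\ref{lem:clients}(iii). Let $i$ be simple. A client $v$ of $y$ has $N^-(v)=\{i\}$, so $v=-i$ by Lemma~\ref{lem:patron}. Conversely let $-i\in V$. Then $-i\in W$, as hexagons are centrally symmetric and $i\in W$, and $-i\notin R$. It has depth $1$ and $N^*(-i)=\emptyset$, since $N^-(-i)=\{i\}$ and $i^*\ne-i$. So it is a client, with patron $i^*=y$.
\end{proof}

Let $i\in A$, $j=\varphi(i)$, and let $F$ be any facet containing $i$ and $j$. By Lemma~\ref{lem:low}(c), $i$ is flat in $F$ with neighbor $i^*$. The facet $F^i$ contains $i^*$ and $j$, and both $-i=i^*-j$ and $i=j-i^*$ are vertices. By Lemma~\ref{lem:low}(c) again,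
\begin{equation}\label{eq:anti}
\operatorname{nb}(F^i,j)=-i,\qquad\operatorname{nb}(F^i,i^*)=i,\qquad\text{and $j$, $i^*$ are flat in }F^i .
\end{equation}
So the neighbor at $j$ changes from $j^*$ to $-i$ when we flip at $i$. This constrains $j^*$, and makes it the natural vertex to charge for the client $-i$.

\begin{lemma}\label{lem:A}
\begin{enumerate}
\item[(i)] The map $\varphi$ is injective on $A$.
\item[(ii)] If $i\in A$, $j=\varphi(i)$ and $j^*\in T$, then $i\in N^+(j^*)$.
\item[(iii)] If $i\in A$ and $j=\varphi(i)$ is simple, then $\varphi(j)=i$, $j^*=-i^*$, $-j\notin V$ and $j\notin A$.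
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $i\ne i'$ in $A$ with $\varphi(i)=\varphi(i')=j$, and let $F$ have core $R$. The facet $F^i$ contains $i'$ and $j$, so flipping it at $i'$ gives a facet $K$ containing $i^*$, $i'^*$ and $j$. By Lemma~\ref{lem:low}(c), $\operatorname{nb}(K,j)$ equals both $i^*-j=-i$ and $i'^*-j=-i'$, a contradiction.

(ii) Let $y=j^*$ and $F=F_y$, where $y$ has level $0$. As $y_j=-1$, we have $y\ne i^*$, so $y_i\ge0$ by \eqref{eq:T}. If $y_i=0$, then $y$ has level $0$ and coordinate $-1$ at $j$ also in $F^i$, so $y=\operatorname{nb}(F^i,j)=-i$ by Lemma~\ref{lem:low}(a) and \eqref{eq:anti}. This contradicts $y_j=-1$.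

(iii) By (ii), $j^*=\varphi(j)-j$ is positive at $i$, so $\varphi(j)=i$ and $j^*=i-j=-i^*$. If $-j\in V$, then $\{\pm i,\pm j,\pm(i-j)\}$ is a hexagon that meets $R\subset W$, although $W$ avoids all hexagons.
\end{proof}

Part (iii) is the place where it matters that \emph{all} hexagons were removed. If $i,j$ spanned a hexagon inside $W$, it would have two clients $-i,-j$, two patrons of balance $0$, and contribution $0$ to $\sigma$, and nobody would pay.

Split $A=A_1\sqcup A_2$, where $A_1$ consists of the $i$ with $\varphi(i)$ simple. For $y\in O$ let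
\[
A(y)=\{i\in A_2:\varphi(i)^*=y\}.
\]
The sets $A(y)$ partition $A_2$, and we charge the client $-i$, $i\in A(y)$, to $y$. Since $\varphi$ maps $A(y)$ injectively into $N^*(y)$,
\begin{equation}\label{eq:Ay}
|A(y)|\le p(y)\quad(y\in O),\qquad A(y)\subset N^+(y)\quad(y\in T),
\end{equation}
the second by Lemma~\ref{lem:A}(ii). So clients are not charged. Nor is a vertex $y\in T$ with $N^-(y)=\{j\}$: if $j$ is simple, then every $i\in A$ with $\varphi(i)=j$ lies in $A_1$, and if not, then $N^+(y)=\emptyset$ by Lemma~\ref{lem:pone}. A patron with $p\ge2$ now carries two charges, each up to $p$, against a balance of $2p-2$. The two charges compete for the same set $N^+(y)$, and this suffices.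

\begin{lemma}\label{lem:bigpatron}
If $y\in T$ and $p=p(y)\ge2$, then $|A(y)|+|C(y)|\le2p-2$.
\end{lemma}

\begin{proof}
Both numbers are at most $q(y)\le p$, by \eqref{eq:Ay} and Lemma~\ref{lem:clients}(iii). So we may assume $q(y)=p$. Then $y_r=1$ on $N^+(y)$ by \eqref{eq:T}.

\smallskip\noindent\emph{Claim.} If $i\in A(y)$, $j=\varphi(i)$, $v\in C(y)$ and $N^-(v)\ne\{j\}$, then $v_i\ge1$; in particular $i\notin D(v)$.

\smallskip
Since $i\in N^+(y)$ and $N^-(v)\subset N^-(y)$, we have $v_i\ge0$. Suppose $v_i=0$. Choose $j'\in N^-(v)\setminus\{j\}$ and let $F=F_v$, where $y$ has level $0$ and $v$ has level $-1$. Flip at $i$. By \eqref{eq:flip} with $y_i=1$, in $F^i$ the vertex $y$ has level $-1$, coordinate $-1$ at $i^*$, and coordinate $y_{j'}=-1$ at $j'$. By \eqref{eq:anti}, $i^*$ is flat in $F^i$ with neighbor $i=j-i^*$. If $j'$ were flat in $F^i$, Lemma~\ref{lem:share} would give $\operatorname{nb}(F^i,j')=j-i^*$, which has coordinate $0$ at $j'$ instead of $-1$. So $j'$ is steep in $F^i$. Now $y$ and $v$ both have level $-1$ in $F^i$ and are negative at $j'$ (for $v$ because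 $v_i=0$), so both equal $\operatorname{nb}(F^i,j')$ by Lemma~\ref{lem:low}(b). But $s(y)\ne s(v)$. This proves the Claim.

\smallskip
A client with $N^-(v)=\{j_0\}$ equals $-j_0$ and has no positive coordinate. By the Claim, such a client can exist only if $\varphi(i)=j_0$ for all $i\in A(y)$. We distinguish cases by $|A(y)|$.

If $|A(y)|\ge2$, then by injectivity of $\varphi$ every client has $|N^-(v)|\ge2$. The Claim gives $D(v)\subset N^+(y)\setminus A(y)$ for all $v\in C(y)$, so $|C(y)|\le p-|A(y)|$ by Lemma~\ref{lem:clients}(iii), and $p\le2p-2$.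

If $|A(y)|=0$, then $|C(y)|\le p\le2p-2$. If $|A(y)|=1$ and $p\ge3$, then $1+p\le2p-2$.

Let $A(y)=\{i\}$, $p=2$, $j=\varphi(i)\in N^-(y)$ and $N^+(y)=\{i,i'\}$. A client $v$ is either $-j$, with $D(v)=\{i,i'\}$, or has $N^-(v)=N^-(y)$, and then $D(v)=\{i'\}$ by the Claim and Lemma~\ref{lem:clients}(i). In both cases $j\in N^-(v)$ and $i'\in D(v)$, so $|C(y)|\le1$ by Lemma~\ref{lem:clients}(ii), and $1+1=2p-2$.
\end{proof}

We collect the charges. The clients contribute $-|A_1|-\sum_{y\in O}|A(y)|-\sum_{y\in T,\,p(y)\ge2}|C(y)|$ to $\sum_O\kappa$. The vertices of $T$ with $p=1$ have balance $0$ and no charge, and those with $p\ge2$ cover their charges by Lemma~\ref{lem:bigpatron}. Therefore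
\begin{equation}\label{eq:mid}
\sum_{r\in R}\sigma_r+\sum_{v\in O}\kappa(v)\ \ge\ \sum_{r\in R}\sigma_r-|A_1|+\sum_{v\text{ reserve}}\bigl(\kappa(v)-|A(v)|\bigr).
\end{equation}

\section{Pentagons}\label{sec:pent}

It remains to pay for the clients $-i$ with $i\in A_1$. For such $i$ and $j=\varphi(i)$, Lemma~\ref{lem:A}(iii) says that
\[
i,\quad j,\quad i^*=j-i,\quad -i,\quad j^*=i-j
\]
are vertices and $-j$ is not. This is the pentagon of Example~\ref{ex:two}. We call $\{i,j\}$ the \emph{pair} of $i\in A_1$, always listing the element of $A_1$ first. Different pairs are disjoint, because $\varphi$ is injective on $A$ and second elements are not in $A$.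

The pentagon contributes $j$ to $\sigma$, and this unit should pay for $-i$. It does, unless another outer vertex cancels it. We say that $v\in O$ \emph{damages} the pair $\{i,j\}$ if $v_i+v_j<0$ and $v\ne-i$, we let $\delta(v)$ be the number of pairs damaged by $v$, and we call the pair \emph{deficient} if $\sigma_i+\sigma_j=0$.

\begin{lemma}\label{lem:deficient}
A deficient pair is damaged by some outer vertex. No vertex of $T$ damages a pair.
\end{lemma}

\begin{proof}
We have $\sigma_i+\sigma_j=1+1-1+\sum_{v\in O\setminus\{-i\}}(v_i+v_j)$, which gives the first claim. By \eqref{eq:T}, a vertex $y\in T$ that is negative at $i$ or $j$ is $i^*$ or $j^*$, and then $y_i+y_j=0$.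
\end{proof}

A damaging vertex must be made to pay, so we need to show that it is deep. As with hexagons, we rotate around the pentagon to raise its level. Only part of the rotation is available; see Figure~\ref{fig:pent}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\draw[thick] (300:1)--(0:1)--(60:1)--(120:1)--(180:1);
\draw[dashed] (180:1)--(300:1);
\fill (0:1) circle (1.2pt) (60:1) circle (1.2pt) (120:1) circle (1.2pt) (180:1) circle (1.2pt) (300:1) circle (1.2pt) (0,0) circle (0.6pt);
\draw (240:1) circle (1.2pt);
\node[right] at (0:1) {$i$};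
\node[above right] at (60:1) {$j$};
\node[above left] at (120:1) {$i^*$};
\node[left] at (180:1) {$-i$};
\node[below left] at (240:1) {$-j$};
\node[below right] at (300:1) {$j^*$};
\node[right] at (30:0.92) {\small $0$};
\node[above] at (90:0.87) {\small $-\alpha$};
\node[left] at (150:0.92) {\small $-2\alpha-\beta$};
\node[right] at (330:0.92) {\small $-\beta$};
\end{tikzpicture}
\caption{The five vertices of $P$ given by a pair $\{i,j\}$ in the plane that it spans, with $i^*=j-i$ and $j^*=i-j$; the point $-j$ is not a vertex. In a facet containing $\{i,j\}$, this edge can be replaced by each of the other three solid edges. The label on an edge is the resulting change of level of a vector with coordinates $\alpha$ at $i$ and $\beta$ at $j$.}\label{fig:pent}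
\end{figure}

\begin{lemma}\label{lem:replace}
Let $\{i,j\}$ be a pair contained in a facet $F$. Replacing $\{i,j\}$ by $\{i^*,j\}$, $\{i,j^*\}$ or $\{i^*,-i\}$ gives a facet. The coordinates outside $\{i,j\}$ do not change, and
\begin{equation}\label{eq:repl}
\alpha i+\beta j=-\alpha\,i^*+(\alpha+\beta)\,j=(\alpha+\beta)\,i-\beta\,j^*=\beta\,i^*-(\alpha+\beta)(-i),
\end{equation}
so the level of a vector with coordinates $(\alpha,\beta)$ at $(i,j)$ changes by $-\alpha$, $-\beta$, $-2\alpha-\beta$ respectively. If $F$ has core $R$, replacements in different pairs can be made simultaneously, and the resulting facet $F'$ has $\operatorname{nb}(F',r)=r^*$ for all $r\in R$ outside the replaced pairs.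
\end{lemma}

\begin{proof}
The first two sets are $F^i$ and $F^j$ by Lemma~\ref{lem:low}(c), and the third is the flip of $F^i$ at $j$ by \eqref{eq:anti}. After a replacement the facet still contains all other pairs, so we can continue. For the last claim, make the same replacements in the facet $F^r=(F\setminus\{r\})\cup\{r^*\}$, which contains the pairs in question. This yields the facet $(F'\setminus\{r\})\cup\{r^*\}$, and $r^*\notin F'$ since $r^*$ has coordinate $-1$ at $r$.
\end{proof}

The fifth edge $\{-i,j^*\}$ is out of reach of Lemma~\ref{lem:low}(a): in $\{i,j^*\}$ the vertex $-i$, and in $\{i^*,-i\}$ the vertex $j^*=-i^*$, has level $-1$.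

The \emph{type} of $v\in O$ on the pair $\{i,j\}$ is $(\alpha,\beta)=(v_i,v_j)$, and its \emph{gain} is $g=\max(0,-\alpha,-\beta,-2\alpha-\beta)$, the largest rise in level that a replacement offers.

\begin{lemma}\label{lem:gain}
Let $v\in O$ damage some pair. Then the gains of $v$ over all pairs sum to at most $s(v)$. On a pair damaged by $v$ the gain is at least $1$; if it is $1$, the type is $(0,-1)$; if it is $2$, the type is $(-1,0)$, $(0,-2)$ or $(1,-2)$. In particular $\delta(v)\le s(v)$.
\end{lemma}

\begin{proof}
Let $F'$ arise from $F_v$ by the best replacement in each pair. The new elements of $F'$ lie in $T$ or have the form $-i'$ with $i'\in A_1$. The vertex $v$ is not in $T$ by Lemma~\ref{lem:deficient}. It is not of the form $-i'$, since $-i'$ has type $(0,0)$ on the other pairs and by definition does not damage its own. So $v\notin F'$, and its level $-s(v)+\sum g$ in $F'$ is $\le0$.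

On a damaged pair $\alpha+\beta\le-1$, so $\alpha$ or $\beta$ is negative and $g\ge1$. Also $\alpha=(2\alpha+\beta)-(\alpha+\beta)\ge1-g$ and $-g\le\beta\le-1-\alpha$. For $g=1$ this forces $\alpha=0$, $\beta=-1$. For $g=2$ it gives $-1\le\alpha\le1$. If $\alpha=-1$, then $\beta\le0$ and $2\alpha+\beta\ge-2$ give $\beta=0$. If $\alpha=0$, then $\beta=-2$, because $(0,-1)$ has gain $1$. If $\alpha=1$, then $\beta=-2$.
\end{proof}

A reserve with $p=0$ has balance only $s-2$, so $\delta\le s$ has to be improved. For this we raise $v$ to level $-1$, where Lemmas~\ref{lem:low}(b) and~\ref{lem:share} apply.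

\begin{lemma}\label{lem:raise}
Let $v\in O$ with $s(v)\ge2$, and let $S\subset A_1$ be a set of $s(v)-1$ elements on whose pairs $v$ has type $(0,-1)$. Let $F'$ arise from $F_v$ by replacing $\{i,\varphi(i)\}$ by $\{i,-i^*\}$ for all $i\in S$. Then $v$ has level $-1$ in $F'$ and coordinate $-1$ at each $i\in S$, each $i\in S$ is flat in $F'$, and $v_r<0$ for some $r\in R$ outside the pairs of $S$.
\end{lemma}

\begin{proof}
Recall $\varphi(i)^*=-i^*$. By Lemma~\ref{lem:replace} the level is $-s(v)+|S|=-1$, and $-\varphi(i)=-i+(-i^*)$ gives the coordinates. Write $v=-\sum_{i\in S}\varphi(i)+\rho^+-\rho^-$, where $\rho^\pm$ are the positive and negative parts of $v$ on the elements of $F_v$ outside the pairs of $S$, with coordinate sums $|\rho^\pm|$. The terms $-\varphi(i)$ have level $0$ in $F'$, so $|\rho^-|=|\rho^+|+1\ge1$. By \eqref{eq:Fv}, $\rho^-$ is supported on $R$, which gives the last claim.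

Suppose $i\in S$ is steep in $F'$. Then $v=\operatorname{nb}(F',i)$ by Lemma~\ref{lem:low}(b), and $K=(F'\setminus\{i\})\cup\{v\}$ is a facet. Since $-i'^*=i'-\varphi(i')$, we have
\[
v+\sum_{i'\in S\setminus\{i\}}i'+\rho^-\;=\;(-i)+\sum_{i'\in S}(-i'^*)+\rho^+ .
\]
The left side is supported on $K$, so its level in $K$ is $|S|+|\rho^-|=|S|+|\rho^+|+1$. The vertex $-i$ is not in $F'$, which contains $i$, and it differs from $v$, which has type $(0,-1)$. So $-i\notin K$ has level $\le0$, and the right side has level at most $|S|+|\rho^+|$, a contradiction.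
\end{proof}

\begin{lemma}\label{lem:delta}
Clients damage no pair. If $s(v)\ge2$, then $\delta(v)\le s(v)-1$.
\end{lemma}

\begin{proof}
Let a client $v$ damage $\{i,j\}$. By Lemma~\ref{lem:gain} the gain is $1$ and $j\in N^-(v)$, so the patron of $v$ is $j^*$. As $j$ is simple and $j\notin A$, Lemma~\ref{lem:pone} gives $C(j^*)=\emptyset$, a contradiction.

Let $\delta(v)=s(v)\ge2$. By Lemma~\ref{lem:gain} all damaged pairs have type $(0,-1)$. Let $\{i_0,j_0\}$ be one of them, let $S\neq\emptyset$ index the others, and take $F'$ as in Lemma~\ref{lem:raise} and $i\in S$. In $F'$ the vertex $v$ has level $-1$ and is negative at $i$ and at $j_0$. Both are flat, $j_0$ with neighbor $i_0-j_0$ by Lemma~\ref{lem:low}(c). By Lemma~\ref{lem:share}, $\operatorname{nb}(F',i)=i_0-j_0$, which has coordinate $0$ at $i$, a contradiction.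
\end{proof}

\section{Paying for the deficient pairs}\label{sec:settle}

By Lemmas~\ref{lem:deficient} and~\ref{lem:delta} only reserves damage pairs. After the charge $|A(v)|\le p(v)$, a reserve has at least $p+s-2$ units left, and it damages at most $\max(1,s-1)$ pairs. This is enough except in two cases, $s=p=1$ and $p=0$. We treat them in turn.

\begin{lemma}\label{lem:casea}
If $s(v)=1$ and $p(v)=1$, then $\delta(v)+|A(v)|\le1$.
\end{lemma}

\begin{proof}
Both numbers are at most $1$. Suppose both equal $1$. Let $\{i,j\}$ be the damaged pair, of type $(0,-1)$ by Lemma~\ref{lem:gain}, let $N^*(v)=\{r\}$ and $A(v)=\{a\}$, so $\varphi(a)=r\neq a$. Then $a\ne i,j$, since $a\in A_2$, $i\in A_1$, $j\notin A$; and $r\ne i,j$, since $i^*,j^*\in T$ differ from $v$.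

We determine $v$ in $F=F_v$, where it has level $-1$. By Lemma~\ref{lem:low}(b) all negative coordinates are $-1$ and the elements of $N^-(v)\setminus\{r\}$, among them $j$, are flat. By Lemma~\ref{lem:share} they all have the neighbor $j^*$, and $N^*(j^*)=\{j\}$. So $N^-(v)=\{j,r\}$, and the positive coordinates of $v$ in $F$ sum to $1$. If $v_a=0$, then in $F^a$ the vertex $v$ still has level $-1$ and is negative at $r$ and $j$. These are flat in $F^a$ with neighbors $-a$, by \eqref{eq:anti}, and $i-j$, by Lemma~\ref{lem:low}(c). As $-a\ne i-j$, this contradicts Lemma~\ref{lem:share}. Hence $v_a=1$ and $v=a-j-r$. With $a^*=r-a$ we get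
\[
v+a^*=-j=(-i)+j^* .
\]
Let $K$ be a facet whose cone contains $-j$. The coordinates of $-j$ in $K$ are nonnegative integers and $-j$ is neither $0$ nor a vertex, so $u_K(-j)\ge2$. This forces all four vertices $v,a^*,-i,j^*$ to have level $1$, that is, to lie in $K$. Coordinates in $K$ are unique, so $v\in\{-i,j^*\}$. But $v\ne-i$ as $v$ damages $\{i,j\}$, and $v\ne j^*$ as $s(v)=1$.
\end{proof}

For $p=0$ we do not improve the bound $\delta\le s-1$. We show instead that if $v$ damages $s-1$ pairs, one of them is also damaged by a vertex with $p\ge1$, which can take over the charge.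

\begin{lemma}\label{lem:casec}
Let $s=s(v)\ge2$ and $p(v)=0$. Let $S\subset A_1$ index pairs that are damaged by $v$ and by no vertex $z$ with $p(z)\ge1$. Then $|S|\le s-2$.
\end{lemma}

\begin{proof}
Otherwise we may shrink $S$ to $s-1$ elements. By Lemma~\ref{lem:gain} either all gains of $v$ on $S$ are $1$, or one is $2$ and the others are $1$.

\emph{All gains are $1$.} All types are $(0,-1)$. Take $F'$ and $r$ as in Lemma~\ref{lem:raise}, $i\in S$ and $j=\varphi(i)$. By Lemma~\ref{lem:replace}, $z:=\operatorname{nb}(F',r)=r^*$, and $z\ne v$ since $p(v)=0$. So $r$ is flat in $F'$ by Lemma~\ref{lem:low}(b). Also $i$ is flat, and Lemma~\ref{lem:share} gives $\operatorname{nb}(F',i)=z$. By \eqref{eq:repl} the coordinate of $z$ at $i$ in $F'$ is $z_i+z_j$, so $z_i+z_j=-1$. Moreover $z\ne-i$ since $z_r=-1$. Thus $z$ damages $\{i,j\}$ and $r\in N^*(z)$, contrary to the assumption.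

\emph{The pair $\{i,j\}$ has gain $2$.} In $F_v$ replace each pair $\{i',j'\}$ of gain $1$ from $S$ by $\{i',j'^*\}$, and replace $\{i,j\}$ by $\{i^*,-i\}$ if the type is $(-1,0)$ and by $\{i,j^*\}$ if it is $(0,-2)$ or $(1,-2)$. The total gain is $(s-2)+2$, so $v$ has level $0$ in the resulting facet $F'$. If $v_r<0$ for some $r\in R$ outside the pairs of $S$, then $v=\operatorname{nb}(F',r)=r^*$ by Lemmas~\ref{lem:low}(a) and~\ref{lem:replace}, contrary to $p(v)=0$. With \eqref{eq:Fv}, all coordinates of $v$ outside the pairs of $S$ are $\ge0$. The pairs of gain $1$ contribute $-i'+j'^*$, of level $0$. By \eqref{eq:repl}, the pair $\{i,j\}$ contributes $1\cdot(-i)$, $\ -2i+2j^*$, or $-i+2j^*$ for the three types. In the second case $v$ has a coordinate $-2$ at level $0$, contrary to Lemma~\ref{lem:low}(a). In the first and third case the contribution has level $1$, so $v$ has level $\ge1$ in $F'$, a contradiction.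
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:core}]
We show that the right side of \eqref{eq:mid} is nonnegative; then \eqref{eq:goal} holds. There are $|A_1|$ pairs. They are disjoint and all $\sigma_r\ge0$, so $\sum_R\sigma_r$ is at least the number of pairs that are not deficient. This is the second and last use of the choice of $R$, after \eqref{eq:chain}. Assign each deficient pair to a vertex that damages it, choosing one with $p\ge1$ whenever there is one. All these vertices are reserves. Let $\delta'(v)\le\delta(v)$ be the number of pairs assigned to the reserve $v$, and write $s=s(v)$, $p=p(v)\ge|A(v)|$. It suffices to show $\kappa(v)-|A(v)|\ge\delta'(v)$.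
\begin{itemize}
\item $s=1$, $p=1$: $\kappa(v)-|A(v)|=1-|A(v)|\ge\delta(v)$ by Lemma~\ref{lem:casea}.
\item $s=1$, $p\ge2$: $\kappa(v)-|A(v)|\ge p-1\ge1\ge\delta(v)$ by Lemma~\ref{lem:gain}.
\item $s\ge2$, $p\ge1$: $\kappa(v)-|A(v)|\ge p+s-2\ge s-1\ge\delta(v)$ by Lemma~\ref{lem:delta}.
\item $s\ge2$, $p=0$: $\kappa(v)-|A(v)|=s-2\ge\delta'(v)$ by the rule of assignment and Lemma~\ref{lem:casec}.\qedhere
\end{itemize}
\end{proof}

This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:ineq}.

\begin{remark}\label{rem:short}
Theorem~\ref{thm:main} needs only $d\le3k$, and for this Lemmas~\ref{lem:casea} and~\ref{lem:casec} can be skipped. The computation of Proposition~\ref{prop:identity}, with $5d_0=3d_0+2d_0$, gives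
\[
3k-d=2\sum_{R}\sigma_r+\sum_{O}\bigl(3p(v)+2s(v)-3\bigr)+2\Bigl(\sum_Om(v)-h\Bigr).
\]
Clients again have balance $-1$, and vertices of $T$ have $3p-3\ge2p-2$. After the charge $|A(v)|\le p$, a reserve keeps at least $2p+2s-3$, which is $\ge1\ge\delta(v)$ for $s=1$ and $\ge s-1\ge\delta(v)$ for $s\ge2$.
\end{remark}

\section{Sharpness and the extremal case}\label{sec:sharp}

In a direct sum every vertex lies in the space of one summand. So if $a$, $b$ and $a-b$ are vertices, then $a$ and $b$ belong to the same summand, and a set $\{\pm a,\pm b,\pm(a-b)\}$ of six vertices lies in a single summand.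

\begin{example}\label{ex:P5sum}
For even $d$, the polytope $P_5^{\,d/2}$ has $5d/2$ vertices. Its summands have only five vertices each, so it contains no such set of six vertices. Hence it has no hexagon and no $P_6$-summand, and it attains the bound $n\le5d/2$ of Theorem~\ref{thm:ineq}.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(i) The polytope $P=B_3^{\,k}\oplus P_6^{\,l}$ has $8k+6l=3(3k+2l)-k$ vertices. Suppose $P\cong Q\oplus P_6^{\,l'}$. Each summand $P_6$ on the right gives a set $H=\{\pm a,\pm b,\pm(a-b)\}$ of six vertices of $P$, and all other vertices lie in a linear complement $U$ of $\operatorname{span}H$. The set $H$ lies in one of the given summands $B_3$ or $P_6$. Suppose it is a $B_3$. Since $H=-H$ and $-e_3$, $e_3-e_1$ are not vertices of $B_3$, the set $H$ avoids $e_3$ and $e_1-e_3$, so it consists of the six vertices in the plane $x_3=0$. Then $e_3$ and $e_1-e_3$ lie in $U$, and $e_1\in U\cap\operatorname{span}H=0$, which is absurd. So the $l'$ disjoint sets $H$ are vertex sets of given summands $P_6$. Thus $l'\le l$ and $\dim Q=d-2l'\ge3k$.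

(ii) The argument in (i) with $l=0$ gives $l'=0$, so $B_3^{\,k}$ has no $P_6$-summand, and it has $d=3k$. Conversely let $P$ have no $P_6$-summand and $d=3k$. No hexagon splits, so Sections~\ref{sec:identity}--\ref{sec:settle} apply. Theorem~\ref{thm:core} reads $h\le d_0$ and $2k\ge d_0+h$, so
\[
3k\ \ge\ \tfrac32(d_0+h)\ \ge\ d_0+2h=d=3k .
\]
Equality gives $h=d_0=k$. Then equality holds throughout \eqref{eq:chain}. Hence $O=T$ and $\sum_Om(v)=h$. As each of the $h$ sums $\sum_{v\in O}\|w_t(v)\|$ is at least $1$, for each $t$ exactly one $v\in O$ has $w_t(v)\ne0$. By \eqref{eq:k}, $|O|=2d_0-k=d_0$. The $d_0$ sets $N^*(v)$, $v\in T$, are nonempty and partition $R$, so each is a singleton and $O=\{r^*:r\in R\}$ with $p(r^*)=1$. By \eqref{eq:T}, $m(v)\le1$ on $O$, and $\sum_Om(v)=h=|O|$ forces $m(v)=1$ and $N^+(v)=\emptyset$. So $r^*=g_r-r$, where $g_r$ is a lattice point of norm $1$ in some $E_{t(r)}$, that is, $g_r\in H_{t(r)}$. Since each $t$ occurs for exactly one vertex, $r\mapsto t(r)$ is a bijection, and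
\[
V=\bigsqcup_{r\in R}\bigl(H_{t(r)}\cup\{r,\ g_r-r\}\bigr).
\]
For each $r$ choose an edge $\{g_r,g_r'\}$ of $H_{t(r)}$. These edges and $R$ form a facet, hence a lattice basis. Sending $g_r,g_r',r$ to $e_1,e_2,e_3$ in the $r$-th copy of $\mathbb Z^3$ maps $H_{t(r)}=\{\pm g_r,\pm g_r',\pm(g_r-g_r')\}$ to the vertex set of $P_6$, and $r$, $g_r-r$ to $e_3$, $e_1-e_3$. Therefore $P\cong B_3^{\,d_0}=B_3^{\,k}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Structure and Classifications of Lattice Polytopes},
\texttt{http://\allowbreak beta-mat.ist.osaka-u.ac.jp/\allowbreak\textasciitilde tsuchiya.akiyoshi/\allowbreak conference/\allowbreak conference2016/\allowbreak AndreasPaffenholz\_CCACP2016.pdf}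

\end{thebibliography}
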